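# Free actions on products of spheres from representations with small fixed spaces

## 1. The Klein four-group rotating the two-sphere

Let $G=\{1,g_1,g_2,g_3\}\subset SO(3)$ be the group of diagonal matrices with entries $\pm1$ and determinant $1$, where $g_i$ is the half-turn about the axis of $e_i$. It acts on $S^2$, but not freely: the six points $\pm e_i$ have stabilizer $\langle g_i\rangle$, and all other points have trivial stabilizer. Can we make the action free by multiplying $S^2$ by a second sphere?

The simplest attempt is to let $G$ act linearly on the second factor, that is, to use $S^2\times S(W)$ for a nonzero representation $W$. The pair $(\pm e_i,w)$ is fixed by $g_i$ exactly when $g_iw=w$. So the action is free if and only if no $g_i$ has eigenvalue $1$ on $W$. Since $g_i^2=1$, this means that each $g_i$ acts as $-1$. But then $g_3=g_1g_2$ acts as $(-1)(-1)=+1$, a contradiction. No linear second factor works, in any dimension, real or complex.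

So let the second sphere vary with the point. Put
$$E=\{(x,v)\in S^2\times\mathbb C^3:\ x_1v_1+x_2v_2+x_3v_3=0\},\qquad g(x,v)=(gx,gv).$$
This is the complexified tangent bundle of $S^2$, a complex $G$-vector bundle of rank $2$. Consider its unit sphere bundle $S(E)$. If $g\ne1$ fixes $(x,v)$, then $g$ is a rotation about the axis through $x$, by an angle $\theta\notin2\pi\mathbb Z$. On the fiber $E_x$ it has eigenvalues $e^{\pm i\theta}\neq1$, so $v=0$, and $v$ is not a unit vector. Hence $G$ acts freely on $S(E)$.

What is $S(E)$ if we forget the action? The normal line gives $E\oplus\mathbb C\cong S^2\times\mathbb C^3$, so $E$ is stably trivial. Its rank is $2$, and over a base of dimension at most $2r$ stably isomorphic complex bundles of rank $r$ are isomorphic (recalled in Section 3). So $E$ is trivial and $S(E)\cong S^2\times S^3$. The Klein four-group acts freely and smoothly on $S^2\times S^3$, and trivially on homology, because the action extends to the connected group $SO(3)$.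

Three things made this work. A nontrivial element of $G$ fixes at most a line of $V=\mathbb R^3$. The fiber $E_x$, as a representation of the stabilizer $G_x$, is the complexification of $V$ with one trivial line removed. And the bundle $E$, stripped of its action, is trivial. What happens when nontrivial elements fix planes, or larger subspaces?

## 2. Fixity, and the theorem

Throughout, $G$ is a finite group, manifolds are smooth, representations are finite dimensional and, unless stated otherwise, complex. We write $V^g=\{v\in V: gv=v\}$, and $S(\cdot)$ for the unit sphere, or unit sphere bundle, of an invariant inner product. Spheres in a product of spheres have positive dimension.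

**Definition (fixity).** Let $G\neq1$ and let $V$ be a faithful representation of $G$ over a field $F$. Its *fixity* is $f=\max_{1\ne g\in G}\dim_FV^g$.

Faithfulness gives $f<\dim V$. The Klein four-group on $\mathbb R^3$ has fixity $1$. The group $(\mathbb Z/p)^{f+1}$, acting diagonally on $\mathbb C^{f+1}$ with one factor for each coordinate, has fixity $f$: an element nontrivial in one coordinate only fixes an $f$-dimensional space. The symmetric group on three letters acting on $\mathbb C^2$ by its standard representation has fixity $1$, since a transposition has eigenvalues $1,-1$ and a $3$-cycle fixes only $0$.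

A real representation is *oriented* if $G$ acts through $SO(n)$. An action on a space $Y$ has *trivial action on homology* if each $g\in G$ induces the identity on $H_*(Y;\mathbb Z)$.

The source quotes three facts. (i) If $G$ has a nonzero faithful representation of fixity zero, it acts freely on a sphere. (ii) If $G$ has a faithful complex representation of dimension $n$ and fixity $f$, it acts freely on $U(n)/U(n-f-1)$, which has the integral homology of a product of $f+1$ spheres. Freeness is easy to see: points of this space are orthonormal $(f+1)$-frames in $V$, and an element fixing a frame fixes an $(f+1)$-dimensional subspace, so it is $1$. (iii) (Adem, Davis and Ünlü) If $G$ has a faithful complex representation of dimension $n$ with fixity one, it acts freely and smoothly on $S^{2n-1}\times S^{4n-5}$.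

The question, which comes from "Quasilinear Actions On Products Of Spheres", is this. *Suppose that $G$ is a finite group which has a complex representation or an oriented real representation with fixity $f$. Does it act freely and smoothly on a product of $f+1$ spheres with trivial action on homology?* The answer is yes, for every $f$ and every $G$.

**Theorem 1.** Let $G\ne 1$ have a faithful representation $V$ of dimension $n$ and fixity $f$, complex or oriented real. Then $G$ acts freely and smoothly, with trivial action on homology, on
$$S(V)\times S^{N_1}\times\dots\times S^{N_f}$$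
for suitable odd $N_i$, which may be taken arbitrarily large. This is a product of $f+1$ standard spheres of positive dimension.

## 3. The bundle $x^\perp$: fixity one works, fixity two breaks

**The stable range.** The map $BU(r)\to BU(r+1)$ has homotopy fiber $S^{2r+1}$, so it is $(2r+1)$-connected. Hence, over a compact manifold of dimension at most $2r$, stably isomorphic complex bundles of rank $r$ are isomorphic.

Let $V$ be complex of dimension $n$ and fixity $1$ (so $n\ge2$). Over $S(V)=S^{2n-1}$ there is a visible $G$-bundle, with fiber the orthogonal complement $x^\perp\subset V$ at $x$. If $g$ fixes a point $(x,v)$ of its sphere bundle, it fixes two independent vectors of $V$, so $g=1$. The total space is the Stiefel manifold of orthonormal $2$-frames, the space of fact (ii).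

In general it is not a product of spheres. For $n=3$, which includes the complexified representation of the Klein four-group, $SU(3)$ acts simply transitively on orthonormal $2$-frames, so the total space is $SU(3)$. It has the homology of $S^5\times S^3$, which is the only product of positive-dimensional spheres with this homology. But $\pi_4(SU(3))\cong\pi_4(U(3))\cong\pi_4(U)=0$ by stability and Bott periodicity, while $\pi_4(S^5\times S^3)\cong\pi_4(S^3)\cong\mathbb Z/2$.

There is a cure: take two copies. As $x^\perp\oplus\mathbb C\cong V$ is a trivial bundle, $2x^\perp$ is stably trivial. Its rank is $2n-2$, and $2(2n-2)\ge 2n-1$, so it is trivial. Its sphere bundle is $S^{2n-1}\times S^{4n-5}$, the manifold of fact (iii). The action is still free: if $g$ fixes $x$ and a nonzero $(v_1,v_2)$ with $v_i\perp x$, then $\dim V^g\ge2$. It is trivial on homology, since it extends to the connected group $U(n)$. For $V$ oriented real of fixity $1$ the bundle $x^\perp\otimes\mathbb C$ over $S^{n-1}$ is stably trivial of rank $n-1$, hence trivial, and we get $S^{n-1}\times S^{2n-3}$ as in Section 1.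

Now let $V$ be complex of fixity $2$, and try to continue. Put $M_1=S(2x^\perp)$, with points $(x;v_1,v_2)$. The next visible $G$-bundle over $M_1$ is the orthogonal complement of $(v_1,v_2)$ in $x^\perp\oplus x^\perp$. Its sphere bundle is *not* free. Choose $g\neq1$ with $\dim V^g=2$ and an orthonormal basis $x,v$ of $V^g$. Then $g$ fixes $(x;\,(v,0))\in M_1$ and the unit vector $(0,v)$ in the complement of $(v,0)$. We gained a fixed vector in $2V$ but no new fixed dimension in $V$. A third orthonormal vector in $x^\perp\oplus x^\perp$ would force $\dim (x^\perp)^g\ge2$, but it costs one sphere too many.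

What we want over $M_1$ is clear fiberwise. For $y=(x;v_1,v_2)$ the stabilizer $G_y$ fixes at least a plane in $V$, so $V|_{G_y}\cong\alpha_y\oplus\mathbb C^2$ with $\alpha_y$ unique up to isomorphism. If $E$ is a $G$-bundle with $E_y\cong k\alpha_y$, then a nonzero vector of $E_y$ fixed by a subgroup of $G_y$ forces a third fixed dimension in $V$. The first try had the fibers $2\alpha_y\oplus\mathbb C$, and the extra $\mathbb C$ spoiled it. No formula for a bundle with fibers $k\alpha_y$ is in sight. So we prescribe the representations $\alpha_y$ and ask, abstractly, for a bundle.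

## 4. Systems of isotropy representations

A *$G$-manifold* is a smooth manifold with smooth $G$-action. For a representation $\alpha$ of $H\le G$ and $g\in G$ let $g_*\alpha$ be the representation of $gHg^{-1}$ given by $(g_*\alpha)(h)=\alpha(g^{-1}hg)$, and let $k\alpha$ be the sum of $k$ copies. Each point $x$ has a neighborhood in which $G_y\le G_x$: for each of the finitely many $g\notin G_x$ we have $gx\neq x$, hence $gy\ne y$ for $y$ near $x$.

**Definition (system).** Let $M$ be a closed $G$-manifold. A *system of dimension $d$* on $M$ assigns to each $x\in M$ an isomorphism class $\alpha_x$ of $d$-dimensional representations of $G_x$ such that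

1. $\alpha_{gx}=g_*\alpha_x$;
2. each $x$ has a neighborhood in which $G_y\le G_x$ and $\alpha_y=\operatorname{Res}^{G_x}_{G_y}\alpha_x$.

**Example A.** Let $G=\mathbb Z/2$ act on $\mathbb{CP}^1=S^2$ by $[a:b]\mapsto[a:-b]$, the half-turn fixing the poles $p=[1:0]$ and $q=[0:1]$. Other stabilizers are trivial, so a system of dimension $d$ is any pair of $d$-dimensional representations of $\mathbb Z/2$, one at $p$ and one at $q$. Take $d=1$, $\alpha_p$ trivial and $\alpha_q$ the sign representation. The tautological line bundle $L$, with $G$ acting on $\mathbb C^2$ by $\operatorname{diag}(1,-1)$, has $L_p\cong\alpha_p$ and $L_q\cong\alpha_q$.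

A line bundle with these fibers cannot be nonequivariantly trivial. Indeed, on a trivial line bundle the generator $g$ acts by $(x,u)\mapsto(gx,\varphi(x)u)$ with $\varphi:S^2\to\mathbb C^*$ and $\varphi(gx)\varphi(x)=1$. Write $\varphi=e^h$, as $S^2$ is simply connected. Then $h(gx)+h(x)$ is a constant in $2\pi i\mathbb Z$. At the two poles this gives $2h(p)=2h(q)$, so $\varphi(p)=\varphi(q)$, which is false. With two copies it works: $L\oplus\overline L$ has fibers $2\alpha_p$ and $2\alpha_q$ (the characters are real), its first Chern class is $0$, and a rank-two bundle over $S^2$ with $c_1=0$ is trivial. So multiples are needed.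

**Theorem 2.** Let $\alpha$ be a system of dimension $d\ge1$ on a closed $G$-manifold $M$. Then for some $k\ge 1$ there is a smooth Hermitian $G$-vector bundle $E\to M$ with $E_x\cong k\alpha_x$ as $G_x$-representations for all $x$, whose underlying non-equivariant bundle is trivial. (Taking Whitney sums, every multiple of $k$ also works.)

**Theorem 3.** Let $\alpha$ be a system of dimension $d$ on a closed $G$-manifold $M$. Let $e=\max\{\dim\alpha_x^g: x\in M,\ 1\neq g\in G_x\}$ (with $e=-1$ if the action is free), and assume $e<d$. Then $G$ acts freely and smoothly on $M\times S^{N_0}\times\cdots\times S^{N_e}$, with equivariant projection to $M$, for suitable arbitrarily large odd $N_i$. If $G$ acts trivially on $H_*(M;\mathbb Z)$, it acts trivially on the homology of the product.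

We first see how Theorem 2 gives the rest.

## 5. Iterated sphere bundles: Theorem 2 implies Theorems 3 and 1

### Proof of Theorem 3

We construct, for $0\le s\le e+1$, closed $G$-manifolds $M_s$ with smooth equivariant maps $p_s:M_s\to M$ such that $M_s$ is diffeomorphic over $M$ to the product of $M$ with $s$ odd spheres, and
$$\dim\big(\alpha_{p_s(y)}\big)^{G_y}\ge s\qquad\text{for all }y\in M_s.\tag{1}$$
This makes sense because $G_y\le G_{p_s(y)}$. Put $M_0=M$.

**Step 1: remove $s$ trivial lines.** This step produces the system to which Theorem 2 is applied. Let $M_s$ be given with $s\le e<d$. By (1) there is a unique class $\alpha^{(s)}_y$ of $G_y$-representations with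
$$\alpha_{p_s(y)}|_{G_y}\cong\alpha^{(s)}_y\oplus\mathbb C^s,$$
of dimension $d-s\ge1$. Axiom 1 is clear. For axiom 2, let $y'$ be near $y$. Then $G_{y'}\le G_y$, and by axiom 2 for $\alpha$ and continuity of $p_s$ the class $\alpha_{p_s(y')}$ is the restriction of $\alpha_{p_s(y)}$. Restricting further to $G_{y'}$,
$$\alpha^{(s)}_{y'}\oplus\mathbb C^s\cong\alpha_{p_s(y)}|_{G_{y'}}\cong \alpha^{(s)}_y|_{G_{y'}}\oplus\mathbb C^s ,$$
and $\mathbb C^s$ cancels.

**Step 2: pass to a sphere bundle.** The aim is (1) for $s+1$. Theorem 2 gives a smooth Hermitian $G$-bundle $E\to M_s$, nonequivariantly trivial, with $E_y\cong k\alpha^{(s)}_y$. Take $k$ so large that $N:=2k(d-s)-1>\dim M_s$, and as large as desired. Put $M_{s+1}=S(E)$ with the obvious map to $M$. A smooth unitary trivialization gives $S(E)\cong M_s\times S^N$, with $N$ odd. If $v\in S(E_y)$, then $G_v\le G_y$ fixes a nonzero vector of $k\alpha_y^{(s)}$, so $(\alpha_y^{(s)})^{G_v}\neq0$ and $\dim(\alpha_{p_s(y)})^{G_v}\ge s+1$.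

**Step 3: freeness.** We show that $G$ acts freely on $M_{e+1}$. If $1\ne g\in G_y$ and $x=p_{e+1}(y)$, then $g\in G_x$ and $\dim\alpha_x^g\ge\dim\alpha_x^{G_y}\ge e+1$, contradicting the definition of $e$. (If $e=-1$, then $M_0=M$ was free already.)

**Step 4: homology.** We show that triviality of the action on homology passes from $M_s$ to $M_{s+1}=S(E)$. The group acts on $E$ by fiberwise complex linear maps, so it preserves fiber orientations and hence the Thom class. Therefore the Gysin sequence
$$H_{j+1}(M_s)\to H_{j-N}(M_s)\to H_j(S(E))\to H_j(M_s)\to H_{j-N-1}(M_s)$$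
is $G$-equivariant. Recall $N>\dim M_s$. For $j<N$ the second and last groups vanish and $H_j(S(E))\cong H_j(M_s)$. For $j\ge N$ the first and fourth vanish and $H_j(S(E))\cong H_{j-N}(M_s)$. Both isomorphisms are equivariant, so $G$ acts trivially on $H_*(M_{s+1})$. $\square$

### Proof of Theorem 1

Let $V'=V$ in the complex case and $V'=\mathbb C\otimes_{\mathbb R}V$ in the real case. Then $\dim_{\mathbb C}V'^H=\dim V^H$ for all $H\le G$. Let $M=S(V)$.

**Step 1: the first sphere.** In the complex case $M=S^{2n-1}$ with $n\ge1$. In the oriented real case $n\ge2$, because $SO(1)=1$ and $G\ne1$ acts faithfully. So $M$ has positive dimension. The group acts through the connected group $U(n)$ or $SO(n)$, hence trivially on $H_*(M;\mathbb Z)$. If $f=0$, no $g\neq1$ fixes a point of $S(V)$, and we are done.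

**Step 2: the system.** Let $f\ge1$; as $f<n$, we have $n\ge2$. For $x\in M$ the nonzero vector $x$ is fixed by $G_x$, so $V'|_{G_x}\cong\alpha_x\oplus\mathbb C$ with $\alpha_x$ unique. These form a system of dimension $d=n-1\ge1$: both axioms hold for the restrictions of $V'$, and $\mathbb C$ cancels.

**Step 3: the number $e$.** For $1\ne g\in G_x$ we have $\dim\alpha_x^g=\dim V^g-1\le f-1$. Equality occurs: some $g\ne1$ has $\dim V^g=f\ge1$, and it fixes a point of $S(V)$. So $e=f-1<n-1=d$. Theorem 3 gives a free smooth action, trivial on homology, on $S(V)\times S^{N_0}\times\dots\times S^{N_{f-1}}$, a product of $f+1$ spheres; renumber the $N_i$. $\square$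

It remains to prove Theorem 2, which occupies Sections 6–11.

## 6. Invariant simplices and the submanifolds $N_\sigma$ of a Grassmannian

A bundle with fibers in a fixed representation $W$ is a map to a Grassmannian. We build an equivariant map $M\to\mathrm{Gr}_{kd}(W)$, simplex by simplex, sending each point $x$ to a subspace that is a copy of $k\alpha_x$.

**Step 1: triangulate.** We want the stabilizer and the class $\alpha_x$ to be constant on open simplices. By Illman (*Smooth equivariant triangulations of $G$-manifolds for $G$ a finite group*, 1978), $M$ is $G$-homeomorphic to a finite simplicial $G$-complex. Let $X$ be its barycentric subdivision, and order the vertices of each simplex of $X$ by the dimension of the simplex of which they are barycenters. The action preserves this order. So $G$ preserves the resulting orientations, and $g\sigma=\sigma$ implies that $g$ fixes $\sigma$ pointwise. Let $G_\sigma$ be the stabilizer of $\sigma$. If $x\in\operatorname{int}\sigma$ and $gx=x$, then $g\sigma=\sigma$, so $G_x=G_\sigma$. For a face $\tau\le\sigma$ we have $G_\sigma\le G_\tau$.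

By axiom 2 the function $x\mapsto\alpha_x$ is locally constant on the connected set $\operatorname{int}\sigma$, hence constant; call the value $\alpha_\sigma$. Axiom 1, and axiom 2 at a point of $\operatorname{int}\tau$ (which has points of $\operatorname{int}\sigma$ arbitrarily near), give
$$\alpha_{g\sigma}=g_*\alpha_\sigma,\qquad \alpha_\sigma=\operatorname{Res}^{G_\tau}_{G_\sigma}\alpha_\tau\quad(\tau\le\sigma).\tag{2}$$

**Step 2: coefficients.** For $H\le G$ let $\operatorname{Irr}(H)$ be the set of classes of irreducible representations, $S_\chi$ a unitary module realizing $\chi$, and $R(H)=\mathbb Z[\operatorname{Irr}(H)]$. Let $\operatorname{Irr}_\alpha(\sigma)$ be the set of irreducible constituents of $\alpha_\sigma$, and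
$$R_\alpha(\sigma)=\mathbb Z[\operatorname{Irr}_\alpha(\sigma)]\subset R(G_\sigma).$$
By (2), restriction maps $R_\alpha(\tau)\to R_\alpha(\sigma)$ for $\tau\le\sigma$, and $g$ maps $R_\alpha(\sigma)\to R_\alpha(g\sigma)$ by $\chi\mapsto{}^g\chi$, ${}^g\chi(h)=\chi(g^{-1}hg)$. Elements of $G_\sigma$ act trivially on $R_\alpha(\sigma)$.

**Step 3: target manifolds.** Let $W$ be a unitary $G$-representation and $k\ge1$. Put
$$N_\sigma=N_\sigma(W,k)=\{U\subset W:\ U\text{ is }G_\sigma\text{-invariant},\ U\cong k\alpha_\sigma\}\cong\prod_{\chi\in\operatorname{Irr}_\alpha(\sigma)}\mathrm{Gr}_{a_\chi}\big(\operatorname{Hom}_{G_\sigma}(S_\chi,W)\big).$$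
Here $a_\chi=k\cdot\operatorname{mult}_\chi(\alpha_\sigma)\ge k$, and $U$ corresponds to the family $(\operatorname{Hom}_{G_\sigma}(S_\chi,U))_\chi$: an invariant subspace is determined by its multiplicity spaces. When nonempty, $N_\sigma$ is a component of the $G_\sigma$-fixed set of $\mathrm{Gr}_{kd}(W)$. So it is a closed submanifold, fixed pointwise by $G_\sigma$. From (2) we read off
$$N_\tau\subset N_\sigma\quad(\tau\le\sigma),\qquad gN_\sigma=N_{g\sigma}.\tag{3}$$

In Example A with $W=\mathbb C[\mathbb Z/2]=\mathbb C_+\oplus\mathbb C_-$ and $k=1$, the vertex $p$ has $N_p=\{\mathbb C_+\}$, the vertex $q$ has $N_q=\{\mathbb C_-\}$, and every other simplex has $N_\sigma=\mathbb{CP}^1$. The identity map $\mathbb{CP}^1\to\mathrm{Gr}_1(W)$ respects all these conditions, and it pulls the tautological bundle back to $L$.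

**Definition (admissible map).** A map on a closed simplex is *smooth* if it extends smoothly to a neighborhood in the affine hull. Let $X_j$ be the $j$-skeleton. A $G$-map $f:X_j\to\mathrm{Gr}_{kd}(W)$ is *admissible* if $f(\sigma)\subset N_\sigma(W,k)$ and $f|_\sigma$ is smooth for each closed simplex $\sigma$ of $X_j$.

Here smoothness refers to the affine structure of the simplices. The smooth structure of $M$ plays no role until Section 11.

**Stabilization.** For admissible $f$ let $f^{(N)}(x)=f(x)\otimes\mathbb C^N\subset W\otimes\mathbb C^N$, with $G$ acting trivially on $\mathbb C^N$. It is admissible with $k$ replaced by $Nk$. Also $f$ stays admissible when $W$ is replaced by $W\oplus W'$.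

## 7. Obstructions of infinite order, seen on one three-simplex

To extend an admissible map from $X_j$ to a $(j+1)$-simplex $\sigma$, we need $f|_{\partial\sigma}:\partial\sigma\to N_\sigma$ to be null-homotopic. The hope is that stabilization kills the obstruction, since $f^{(N)}$ multiplies it by $N$. It would if the homotopy groups were finite. They are not.

Look at the case $G=1$, $d=k=1$, where $N_\sigma$ is a complex projective space $\mathbb{CP}^{b-1}$ with $b\ge2$, and let $\sigma$ be a $3$-simplex. A map $f:\partial\sigma\to\mathbb{CP}^{b-1}$ of degree $m\neq0$ does not extend over $\sigma$, and $f^{(N)}$ has first Chern class $Nm\neq0$ up to sign. Multiplication never helps. What helps is to go back and change $f$ on the two-dimensional faces, and we need to know by how much. Let $\omega$ be a closed $2$-form representing the first Chern class, and put $a_l=\int_{\partial_l\sigma}f^*\omega$. Then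
$$\textstyle\sum_l(-1)^la_l=m$$
up to sign. If all $a_l$ were integers, we could regraft $f$ on the face $\partial_l\sigma$ by a sphere of class $-a_l$, after which every face integral is zero and so is $m$. If they were rational, we would first pass to $f^{(N)}$ to clear denominators. This is the use of multiples.

In general the $a_l$ are real. Choose a $\mathbb Q$-linear map $\pi:\mathbb R\to\mathbb Q$ with $\pi|_{\mathbb Q}=\mathrm{id}$ (a $\mathbb Q$-linear projection onto the line $\mathbb Q$), and regraft by $-\pi(a_l)$ instead. The new integrals $a_l-\pi(a_l)$ need not vanish, but $\pi$ kills them. The new obstruction is their alternating sum, so $\pi$ kills it too; and it is an *integer*, so it equals its image under $\pi$. Hence it is zero.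

The plan for general $G$ is the same, with numbers replaced by elements of $R_\alpha(\sigma)\otimes\mathbb R$. For this we need closed forms on the $N_\sigma$ that detect homotopy classes and fit together under the inclusions $N_\tau\subset N_\sigma$ and under $G$. That the forms are compatible on the nose, not just up to exact forms, is what makes $\delta$ of the face integrals equal to the obstruction.

## 8. Chern forms with values in representation rings

**Step 1: projection connections.** Recall Chern–Weil theory for a subbundle $\gamma$ of a trivial Hermitian bundle $Y\times T$, with orthogonal projections $P_y:T\to\gamma_y$. The formula $\nabla s=P\,ds$ defines a unitary connection on $\gamma$, since $d\langle s,t\rangle=\langle ds,t\rangle+\langle s,dt\rangle=\langle P\,ds,t\rangle+\langle s,P\,dt\rangle$. Let $F$ be its curvature. The form $\mathrm{ch}_i(\gamma)=\frac1{i!}\operatorname{tr}\big((\tfrac{\sqrt{-1}}{2\pi}F)^i\big)$ is real and closed and represents the degree $2i$ part of the Chern character. Two observations will be used for these forms with $i\ge1$.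

(P1) If a constant linear isomorphism $T\to T'$ carries $\gamma$ to $\gamma'$ and intertwines the projections $P_y$ and $P'_y$, it carries $\nabla$ to $\nabla'$, so $\mathrm{ch}_i(\gamma)=\mathrm{ch}_i(\gamma')$ as forms.

(P2) For direct sums of subbundles $\gamma_\nu\subset T_\nu$ tensored with constant spaces $B_\nu$, with projection $\bigoplus_\nu\mathrm{id}\otimes P_\nu$, the curvature is $\bigoplus_\nu\mathrm{id}\otimes F_\nu$, so $\mathrm{ch}_i\big(\bigoplus_\nu B_\nu\otimes\gamma_\nu\big)=\sum_\nu\dim B_\nu\cdot\mathrm{ch}_i(\gamma_\nu)$ as forms.

**Step 2: the forms $\omega^i_\sigma$.** Over $N_\sigma$ let $\gamma_\chi$ be the bundle with fiber $\operatorname{Hom}_{G_\sigma}(S_\chi,U)$ at $U$, a subbundle of the trivial bundle with fiber $\operatorname{Hom}_{G_\sigma}(S_\chi,W)$. Let $P_U:W\to U$ be the orthogonal projection; it is $G_\sigma$-equivariant because $U$ is invariant and $W$ is unitary. For the inner product $\langle\phi,\psi\rangle=\operatorname{tr}(\psi^*\phi)$ the map $\phi\mapsto P_U\circ\phi$ is idempotent with image $\operatorname{Hom}_{G_\sigma}(S_\chi,U)$ and self-adjoint, so it is the orthogonal projection. With the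 resulting connection define, for $i\ge1$,
$$\omega^i_\sigma=\sum_{\chi\in\operatorname{Irr}_\alpha(\sigma)}\mathrm{ch}_i(\gamma_\chi)\cdot\chi\ \in\ \Omega^{2i}(N_\sigma)\otimes R_\alpha(\sigma).$$

**Lemma 4.** For a face $\tau\le\sigma$ and $g\in G$,
$$\omega^i_\sigma|_{N_\tau}=\operatorname{Res}\omega^i_\tau,\qquad g^*\omega^i_{g\sigma}=g\,\omega^i_\sigma .\tag{4}$$
Moreover, if $\gamma$ is the tautological bundle on $\mathrm{Gr}_{kd}(W)$ with its projection connection,
$$\mathrm{ch}_i(\gamma)|_{N_\sigma}=\sum_{\chi\in\operatorname{Irr}_\alpha(\sigma)}\dim\chi\;\mathrm{ch}_i(\gamma_\chi).\tag{5}$$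

**Proof.** *Restriction.* Let $U\in N_\tau$ and $\eta\in\operatorname{Irr}_\alpha(\sigma)$. Decomposing $U=\bigoplus_\chi S_\chi\otimes\operatorname{Hom}_{G_\tau}(S_\chi,U)$ gives
$$\operatorname{Hom}_{G_\sigma}(S_\eta,U)=\bigoplus_{\chi\in \operatorname{Irr}_\alpha(\tau)}\operatorname{Hom}_{G_\sigma}(S_\eta,S_\chi)\otimes\operatorname{Hom}_{G_\tau}(S_\chi,U).$$
This is the restriction of the same decomposition with $W$ in place of $U$ and $\chi$ running over $\operatorname{Irr}(G_\tau)$, which does not depend on $U$. As $U$ is $G_\tau$-invariant, $P_U$ is $G_\tau$-equivariant, so $P_U\circ$ corresponds to $\bigoplus\mathrm{id}\otimes(P_U\circ)$. By (P1) and (P2), on $N_\tau$,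
$$\mathrm{ch}_i(\gamma_\eta)=\sum_\chi\langle\eta,\chi|_{G_\sigma}\rangle\,\mathrm{ch}_i(\gamma_\chi).$$
Multiplying by $\eta$ and summing over $\eta$ gives $\sum_\chi\mathrm{ch}_i(\gamma_\chi)\operatorname{Res}\chi=\operatorname{Res}\omega_\tau^i$.

*Formula (5).* This is the same computation with $G_\sigma$ replaced by the trivial group and $G_\tau$ by $G_\sigma$: the fiber $U$ equals $\bigoplus_\chi S_\chi\otimes\operatorname{Hom}_{G_\sigma}(S_\chi,U)$.

*Equivariance.* Realize ${}^g\chi$ on the space $S_\chi$, with $h$ acting as $g^{-1}hg$. Then $\phi\mapsto g\phi$ maps $\operatorname{Hom}_{G_\sigma}(S_\chi,U)$ to $\operatorname{Hom}_{G_{g\sigma}}({}^gS_\chi,gU)$. It is induced by a constant map and intertwines $P_U$ with $P_{gU}$. By (P1), $g^*\mathrm{ch}_i(\gamma_{{}^g\chi})=\mathrm{ch}_i(\gamma_\chi)$. Hence $g^*\omega^i_{g\sigma}=\sum_\chi\mathrm{ch}_i(\gamma_\chi)\cdot{}^g\chi=g\,\omega_\sigma^i$. $\square$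

**Step 3: cochains.** These record the face integrals. For $A=\mathbb Z,\mathbb Q,\mathbb R$ and $X'=X$ or a skeleton, let $C^j(X';A)$ be the group of functions $c$ assigning to each $j$-simplex $\sigma$ an element $c(\sigma)\in R_\alpha(\sigma)\otimes A$ with $c(g\sigma)=g\,c(\sigma)$. Put $(\delta c)(\sigma)=\sum_l(-1)^l\operatorname{Res}c(\partial_l\sigma)$, where $\partial_l$ omits the $l$-th vertex. Since $G$ preserves vertex orders, $\delta c$ is again equivariant. Let $\pi:\mathbb R\to\mathbb Q$ be as in Section 7. It acts on $R_\alpha(\sigma)\otimes\mathbb R$ coordinatewise. Restrictions have integer matrices and $g$ permutes bases. So we obtain a $\mathbb Q$-linear map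
$$\pi_*:C^*(\,\cdot\,;\mathbb R)\to C^*(\,\cdot\,;\mathbb Q),\qquad \pi_*\delta=\delta\pi_*,\qquad \pi_*=\mathrm{id}\ \text{on $\mathbb Q$-valued cochains.}$$

**Step 4: integrate.** For an admissible $f:X_j\to\mathrm{Gr}_{kd}(W)$ put
$$z_i(f)(\sigma)=\int_\sigma f^*\omega^i_\sigma\in R_\alpha(\sigma)\otimes\mathbb R\qquad(\dim\sigma=2i\le j,\ i\ge1).$$
Since $f$ is a $G$-map and $g:\sigma\to g\sigma$ preserves orientations, (4) gives $z_i(f)(g\sigma)=\int_\sigma f^*g^*\omega^i_{g\sigma}=g\,z_i(f)(\sigma)$. So $z_i(f)\in C^{2i}(X_j;\mathbb R)$. For a $(2i+1)$-simplex $\sigma$ of $X$ with $\partial\sigma\subset X_j$, the first part of (4) gives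
$$(\delta z_i(f))(\sigma)=\sum_l(-1)^l\int_{\partial_l\sigma}f^*\omega_\sigma^i=\int_{\partial\sigma}f^*\omega^i_\sigma.\tag{6}$$

Stabilization behaves well. Passing to $f^{(N)}$ replaces each $\gamma_\chi$ with its connection by $\gamma_\chi\otimes\mathbb C^N$, so by (P2) it multiplies $z_i(f)$ by $N$. Replacing $W$ by $W\oplus W'$ does not change $z_i(f)$, because the projections on the new summand are zero. Since $\pi$ is $\mathbb Q$-linear, both operations preserve the condition $\pi_*z_i(f)=0$.

## 9. Homotopy groups of $N_\sigma$, and smoothing on a simplex

Let $b_\chi=\dim\operatorname{Hom}_{G_\sigma}(S_\chi,W)$.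

**Lemma 5.** Let $j\ge1$, and suppose $2a_\chi\ge j$ and $2(b_\chi-a_\chi)\ge j$ for all $\chi\in\operatorname{Irr}_\alpha(\sigma)$. Then $N_\sigma$ is connected and simply connected. If $j$ is odd, $\pi_j(N_\sigma)=0$. If $j=2i$, evaluating the classes $\mathrm{ch}_i(\gamma_\chi)$ on spheres gives an isomorphism
$$\pi_{2i}(N_\sigma)\xrightarrow{\ \cong\ }\mathbb Z[\operatorname{Irr}_\alpha(\sigma)]=R_\alpha(\sigma).\tag{7}$$
If $h$ is a map to $N_\sigma$ from a $2i$-sphere decomposed into ordered simplices, smooth on each closed simplex, then its image under (7) is $\int h^*\omega_\sigma^i$, summed over the top simplices with orientation signs.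

**Proof.** Consider one factor $\mathrm{Gr}_a(\mathbb C^b)$. In the fibration $U(a)\to U(b)/U(b-a)\to\mathrm{Gr}_a(\mathbb C^b)$ the total space is $2(b-a)$-connected, so $\pi_m(\mathrm{Gr}_a(\mathbb C^b))\cong\pi_{m-1}(U(a))$ for $1\le m\le2(b-a)$. Also $\pi_{m-1}(U(a))\cong\pi_{m-1}(U)$ for $m\le2a$. For $m=1$ this shows that the Grassmannian, which is connected, is simply connected. For $m=j$ it shows that the classifying map $\mathrm{Gr}_a(\mathbb C^b)\to BU$ of the tautological bundle is an isomorphism on $\pi_j$. Taking products, the classifying maps of the $\gamma_\chi$ give $\pi_j(N_\sigma)\cong\prod_\chi\pi_j(BU)$.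

By Bott periodicity $\pi_j(BU)=0$ for $j$ odd, and for $j=2i>0$ the map $\mathrm{ch}_i$ carries $\pi_{2i}(BU)=\tilde K^0(S^{2i})$ isomorphically onto $H^{2i}(S^{2i};\mathbb Z)\cong\mathbb Z$. This gives (7). It is a homomorphism, because it pairs a cohomology class with the Hurewicz image.

For the last statement, the top simplices with their signs form a smooth singular cycle representing $h_*$ of the fundamental class. By de Rham's theorem, integrating a closed form over a smooth singular cycle is the cohomology pairing. $\square$

Since $N_\sigma$ is simply connected, base points do not matter: a map $S^j\to N_\sigma$ extends over the ball if and only if its class in $\pi_j(N_\sigma)$ is zero.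

**Lemma 6 (smoothing).** Let $N$ be a closed manifold, $\sigma$ a simplex, and $\Phi:\sigma\to N$ continuous and smooth on each proper closed face. Then $\Phi$ is homotopic rel $\partial\sigma$ to a map smooth on $\sigma$.

**Proof.** Embed $N\subset\mathbb R^q$ with a smooth tubular retraction $r$.

*Extending the boundary values.* We claim that $\Phi|_{\partial\sigma}$ extends to a smooth map $\Psi:\sigma\to\mathbb R^q$. Let $v_l$ be the vertices, $t_l$ the barycentric coordinates, $F_l=\{t_l=0\}$, and $\rho_l:\sigma\setminus v_l\to F_l$ the radial projection from $v_l$, with coordinates $t_i/(1-t_l)$ for $i\ne l$. Let $\lambda$ be a smooth function on $\mathbb R$ equal to $1$ near $0$ and to $0$ near $1$. Suppose $\phi:\partial\sigma\to\mathbb R^q$ is smooth on each face and vanishes on $F_0,\dots,F_{l-1}$. The function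
$$\lambda(t_l)\cdot(\phi|_{F_l})\circ\rho_l,\qquad\text{extended by $0$ at $v_l$,}$$
is smooth on $\sigma$, because $\lambda(t_l)$ vanishes near $v_l$. It equals $\phi$ on $F_l$, where $\rho_l$ is the identity and $\lambda=1$. It vanishes on $F_i$ for $i<l$, because $\rho_l(F_i\setminus v_l)\subset F_i\cap F_l$, where $\phi=0$. So subtracting it from $\phi$ leaves a facewise smooth function vanishing on $F_0,\dots,F_l$. Start with $\phi=\Phi|_{\partial\sigma}$ and do this for $l=0,1,\dots$ up to the last vertex. What is left is $0$, so the sum of the subtracted functions is the desired $\Psi$.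

*Approximating inside.* The map $\Phi-\Psi$ vanishes on $\partial\sigma$, so it is uniformly approximated by smooth maps $\eta$ with compact support in the interior. For $\eta$ close enough, the segment from $\Phi(x)$ to $\Psi(x)+\eta(x)$ stays in the tubular neighborhood. Then $r(\Psi+\eta)$ is smooth on $\sigma$ and equals $\Phi$ on $\partial\sigma$, and the straight line from $\Phi$ to $\Psi+\eta$, composed with $r$, is a homotopy rel $\partial\sigma$. $\square$

We apply Lemma 6 with $N=N_\sigma\subset\mathrm{Gr}_{kd}(W)\subset\mathbb R^q$, so that smoothness as a map to $N_\sigma$ and to the Grassmannian agree.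

## 10. The induction over skeleta

**Proposition 7.** For every $j$ with $0\le j\le\dim X$ the following statement $P(j)$ holds: there exist $k$, $W$ and an admissible $f:X_j\to\mathrm{Gr}_{kd}(W)$ such that $\pi_*z_i(f)=0$ for all $i\ge1$ with $2i\le j$.

**Step 1: the start $P(0)$.** Take $k=1$ and $W=\mathbb C[G]^d$. For each representative $v$ of an orbit of vertices choose $f(v)\in N_v$. This set is nonempty: $W|_{G_v}$ contains each irreducible at least $d$ times, and $\alpha_v$ contains it at most $d$ times. Put $f(gv)=gf(v)$, which is well defined since $G_v$ fixes the point $f(v)\in N_v$. There is no condition on $z_i$.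

Now assume $P(j)$ with $j<\dim X$.

**Step 2: make room.** We arrange that Lemma 5 applies up to degree $j+1$. Passing to $f^{(N)}$ makes $k$, hence all $a_\chi\ge k$, large. Then passing from $W$ to $W\oplus\mathbb C[G]^l$ makes all $b_\chi-a_\chi$ large, since $\mathbb C[G]|_{G_\sigma}$ contains every irreducible. So we may assume $2a_\chi\ge j+1$ and $2(b_\chi-a_\chi)\ge j+1$ for all simplices $\sigma$ of $X$ and all $\chi\in\operatorname{Irr}_\alpha(\sigma)$. Passing further to some $f^{(N)}$ multiplies $a_\chi$ and $b_\chi$ by $N$ and keeps these inequalities. By Section 8 the conditions $\pi_*z_i(f)=0$ are preserved.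

**Step 3: extend over the $(j+1)$-simplices.** Let $\sigma$ be a $(j+1)$-simplex. For each proper face $\tau$ we have $f(\tau)\subset N_\tau\subset N_\sigma$, so $f$ maps $\partial\sigma$ to $N_\sigma$. We show that $f|_{\partial\sigma}$ extends to a map $\sigma\to N_\sigma$.

- If $j=0$, it extends because $N_\sigma$ is connected.
- If $j$ is odd, it extends because $\pi_j(N_\sigma)=0$.
- If $j=2i>0$, then by (6) and Lemma 5 the class of $f|_{\partial\sigma}$ in $\pi_{2i}(N_\sigma)\cong R_\alpha(\sigma)$ is $(\delta z_i(f))(\sigma)$. In particular this element is integral, so it is unchanged by $\pi_*$, and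
$$(\delta z_i(f))(\sigma)=\pi_*\big((\delta z_i(f))(\sigma)\big)=\big(\delta\,\pi_*z_i(f)\big)(\sigma)=0 .$$
Hence $f|_{\partial\sigma}$ is null-homotopic and extends.

By Lemma 6 the extension can be taken smooth on $\sigma$. Do this for one $\sigma$ in each $G$-orbit of $(j+1)$-simplices and set $f(gx)=gf(x)$ for $x\in\sigma$. This is well defined: if $gx=g'x'$ with $x,x'\in\operatorname{int}\sigma$, then $g'^{-1}g\in G_\sigma$, which fixes $\sigma$ and $N_\sigma$ pointwise; and on $\partial\sigma$ the map was equivariant already. Also $f(g\sigma)\subset gN_\sigma=N_{g\sigma}$. So $f$ is admissible on $X_{j+1}$. The $z_i(f)$ with $2i\le j$ are unchanged. If $j+1$ is odd, $P(j+1)$ is proved.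

**Step 4: correct on the top simplices when $j+1=2i$.** Now there is one new condition, $\pi_*z_i(f)=0$, and we change $f$ inside the $2i$-simplices to achieve it. Let
$$z=\pi_*z_i(f)\in C^{2i}(X_{2i};\mathbb Q).$$
There are finitely many simplices, so after replacing $f$ by some $f^{(N)}$ we may assume that $z$ is integral: $z(\sigma)\in R_\alpha(\sigma)$ for all $\sigma$. Take one $\sigma$ in each orbit of $2i$-simplices. By (7), $-z(\sigma)$ is a class in $\pi_{2i}(N_\sigma)$. Pinch the boundary of a small ball in $\operatorname{int}\sigma$ to a point and map the resulting sphere by this class, the rest by $f$. This gives a map $f'|_\sigma:\sigma\to N_\sigma$, equal to $f$ on $\partial\sigma$, such that the sphere formed by $f'|_\sigma$ and $f|_\sigma$ with reversed orientation represents $-z(\sigma)$. Lemma 6 makes $f'|_\sigma$ smooth without changing the class. By the last part of Lemma 5, applied to the sphere made of two copies of $\sigma$,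
$$\int_\sigma f'^*\omega_\sigma^i-\int_\sigma f^*\omega_\sigma^i=-z(\sigma).$$
Extend equivariantly as in Step 3. Since $z$ is equivariant, $z_i(f')=z_i(f)-z$ on all $2i$-simplices. As $z$ is $\mathbb Q$-valued, $\pi_*z=z$, and so
$$\pi_*z_i(f')=z-z=0.$$
The $z_{i'}$ with $i'<i$ are unchanged, since $f'=f$ on $X_{2i-1}$. This proves $P(j+1)$. $\square$

In Example A one sees why Step 4 may need a multiple. The identity map of $\mathbb{CP}^1$ pulls $\gamma$ back to $L$, with $c_1=-1$. Its $2$-simplices have trivial stabilizer and come in pairs $\sigma,g\sigma$. An equivariant change alters the two integrals by the same integer, hence $c_1$ by an even number. So $c_1$ cannot become $0$ before doubling.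

## 11. From the cochains to a smooth trivial bundle

Take $j=\dim X$ in Proposition 7. We get an admissible $f:M\cong X\to\mathrm{Gr}_{kd}(W)$ with $\pi_*z_i(f)=0$ for all $i\ge1$. Let $E_0=f^*\gamma$, a $G$-bundle of rank $kd$. For $x\in\operatorname{int}\sigma$ we have $(E_0)_x=f(x)\cong k\alpha_\sigma=k\alpha_x$ as $G_x$-representations.

**Step 1: the Chern character of $E_0$ vanishes in positive degrees.** By (5), applying $\dim:R_\alpha(\sigma)\otimes\mathbb R\to\mathbb R$ to $z_i(f)(\sigma)$ gives
$$c_i(\sigma):=\int_\sigma f^*\mathrm{ch}_i(\gamma)=\dim z_i(f)(\sigma).$$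
The map $\sigma\mapsto f|_\sigma$ is a chain map from the ordered simplicial chains of $X$ to the smooth singular chains of $\mathrm{Gr}_{kd}(W)$, and it induces $f_*$. So, by de Rham's theorem on the Grassmannian, the simplicial cochain $c_i$ is a cocycle representing $\mathrm{ch}_i(E_0)\in H^{2i}(X;\mathbb R)$. Since $\dim$ commutes with $\pi$, the cochain $\pi\circ c_i=\dim\pi_*z_i(f)$ is zero. Hence $\pi_*\mathrm{ch}_i(E_0)=0$ in $H^{2i}(X;\mathbb Q)$. But $\mathrm{ch}_i(E_0)$ is the image of a class in $H^{2i}(X;\mathbb Q)$, and the composite
$$H^{2i}(X;\mathbb Q)\to H^{2i}(X;\mathbb R)\xrightarrow{\ \pi_*\ }H^{2i}(X;\mathbb Q)$$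
is the identity. So $\mathrm{ch}_i(E_0)=0$ for all $i\ge1$.

**Step 2: a multiple of $E_0$ is trivial.** Recall that $\mathrm{ch}$ is injective on $K^0(M)\otimes\mathbb Q$. So $[E_0]-[\mathbb C^{kd}]$, whose Chern character vanishes, is torsion, of order $m$ say. Let $N$ be a multiple of $m$ with $2Nkd\ge\dim M$. Then $NE_0$ is stably trivial, and by the stable range of Section 3 it is trivial. Replace $f$ by $f^{(N)}$ and $k$ by $Nk$. Now $f^*\gamma$ is nonequivariantly trivial, with fibers $k\alpha_x$.

**Step 3: make it smooth.** So far $f$ is only continuous with respect to the smooth structure of $M$. Let $\operatorname{Herm}(W)$ be the space of Hermitian endomorphisms of $W$ and $P:M\to\operatorname{Herm}(W)$ the continuous family of orthogonal projections onto $f(x)$; it satisfies $P(gx)=gP(x)g^{-1}$. Choose a smooth $Q:M\to\operatorname{Herm}(W)$ with $\|Q-P\|<\frac14$ everywhere. Replacing $Q(x)$ by $\frac1{|G|}\sum_gg^{-1}Q(gx)g$ makes it equivariant and keeps the bound. The spectrum of $(1-t)P+tQ=P+t(Q-P)$ lies within distance $\frac14$ of $\{0,1\}$, so the spectral projections for $(\frac12,\infty)$ depend continuously on $(x,t)$, and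 smoothly on $x$ for $t=1$. Their images give a $G$-homotopy from $f$ to a smooth $G$-map $f':M\to\mathrm{Gr}_{kd}(W)$. Put $E=f'^*\gamma$, a smooth Hermitian $G$-bundle. Since $G$-homotopic maps from a compact $G$-space pull back isomorphic $G$-bundles, $E\cong f^*\gamma$ as $G$-bundles. So $E_x\cong k\alpha_x$ for all $x$. Nonequivariantly $E$ is topologically trivial, hence smoothly trivial. This proves Theorem 2, and with Section 5 also Theorems 3 and 1. $\square$

## 12. Other fields of characteristic prime to $|G|$

**Proposition 8.** If $G\neq 1$ has a faithful representation of fixity $f$ over any field $F$ with $\operatorname{char}F\nmid|G|$, then $G$ acts freely, smoothly and homologically trivially on a product of $f+1$ spheres.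

In particular a real representation need not be oriented for this conclusion. Orientation is used only to take $S(V)$ with $V$ real as the first factor.

**Proof.** By Theorem 1 it suffices to find a complex representation of the same dimension $n$ with the same numbers $\dim V^g$. Faithfulness is then automatic, since $g$ acts trivially exactly when $\dim V^g=n$.

*Characteristic zero.* The matrix entries generate a finitely generated field over $\mathbb Q$, which embeds in $\mathbb C$. The number $\dim V^g=n-\operatorname{rank}(g-1)$ does not change under field extension.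

*Characteristic $p\nmid|G|$.* Over $\overline F$ the representation is realizable over a finite field containing the $|G|$-th roots of unity. There it lifts to characteristic $0$ (Serre, *Linear Representations of Finite Groups*, §15.5): there is a lattice over a discrete valuation ring of characteristic $0$ reducing to it. The number $\dim V^g$ is the rank of the idempotent $|\langle g\rangle|^{-1}\sum_{h\in\langle g\rangle}h$. This idempotent is defined on the lattice, since $|\langle g\rangle|$ is invertible. Its image is a direct summand, whose rank is the same before and after reduction. So the lift has the same numbers, and the first case applies. $\square$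

## 13. Elementary abelian groups and the number of spheres

**Lemma 9.** If $A=(\mathbb Z/p)^r$ acts freely, smoothly and trivially on homology on a closed connected manifold $Y$ with free homology, then $r\le\#\{t>0:H^t(Y;\mathbb Z)\ne0\}$.

**Proof.** *Setting up the spectral sequence.* The group $A$ acts trivially on $H^*(Y)=\operatorname{Hom}(H_*(Y),\mathbb Z)$. The cellular cochains of a finite free $A$-CW structure on $Y$ form a bounded complex $C^*$ of finitely generated free $\mathbb Z[A]$-modules. Tate cohomology of free modules vanishes, so the Tate hypercohomology of $C^*$ vanishes, and the spectral sequence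
$$E_2^{s,t}=\hat H^s(A;H^t(Y))\Rightarrow\hat H^{s+t}(A;C^*)=0$$
converges, because $t$ is bounded.

*Following one group.* The term $E_2^{0,0}=\hat H^0(A;\mathbb Z)=\mathbb Z/p^r$ must die. Its outgoing differentials land in negative $t$, so they are zero. It is therefore killed by incoming differentials, which start at $E_{t+1}^{-t-1,t}$ for $t\ge1$. Such a group is a subquotient of $\hat H^{-t-1}(A;H^t(Y))$, which is a sum of copies of $\hat H^{-t-1}(A;\mathbb Z)=H_t(A;\mathbb Z)$. By Künneth and induction on $r$, $H_t(A;\mathbb Z)$ has exponent dividing $p$ for $t\ge1$. The target is a quotient of the cyclic group $\mathbb Z/p^r$, so the image of the differential is cyclic of order at most $p$. Each value of $t$ thus lowers the order by a factor of at most $p$, and it contributes only if $H^t(Y)\neq0$. To kill a group of order $p^r$, at least $r$ such values are needed. $\square$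

**Sharpness.** The group $(\mathbb Z/p)^{f+1}$ acting diagonally on $\mathbb C^{f+1}$ is faithful of fixity $f$. The product $(S^N)^m$ has nonzero cohomology in only the $m$ positive degrees $N,2N,\dots,mN$. So by Lemma 9 this group cannot act freely, smoothly and homologically trivially on $(S^N)^m$ with $m\le f$. Among products of equidimensional spheres, $f+1$ cannot be lowered, for any $f$; for $f=1$ it cannot be lowered at all. For arbitrary dimensions and general $f$, sharpness is not claimed.

**Modular characteristic.** The condition $\operatorname{char}F\nmid|G|$ in Proposition 8 cannot be dropped. Let $\operatorname{char}F=p$ and $F\supseteq\mathbb F_{p^r}$. Then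
$$(\mathbb Z/p)^r\cong\left\{\begin{pmatrix}1&a\\0&1\end{pmatrix}:a\in\mathbb F_{p^r}\right\}\subset GL_2(F)$$
is a faithful representation of fixity $1$, since for $a\neq0$ the matrix fixes exactly a line. A product of $m$ spheres has cohomology of total rank $2^m$, so it is nonzero in at most $2^m-1$ positive degrees. By Lemma 9 this group admits no free smooth homologically trivial action on a product of $m$ spheres once $r\ge2^m$. Thus for $r\ge4$ the conclusion with $f+1=2$ spheres fails, and in modular characteristic no function of $f$ alone bounds the number of spheres needed.
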